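# Draws in a directed game on a randomly closed lattice

## 1. A board with finitely many closed sites

**The game.** Fix $d\ge 2$, a finite nonempty set $D\subset\mathbb Z^d$ of allowed directions, and a set $\mathcal C\subset\mathbb Z^d$ of *closed* sites; all other sites are *open*. Two players alternate turns moving one token. On a turn the token goes from its current site $x$ to some $x+v$ with $v\in D$; the site $x+v$ must be open and must not have been occupied before. A player who cannot move loses. An infinite play is a draw. We say that the game from a given site *is a draw* if neither player has a winning strategy. The state of the starting site does not matter, since the token is already there. "First player" means the player to move at the start. Write $k=|D|$.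

Later the closed sites will be random. We begin with finitely many closed sites, where the question "who wins from where?" has a short answer.

**Definition (graded).** $D$ is *graded* if there is a linear $\varphi:\mathbb R^d\to\mathbb R$ with $\varphi(v)=1$ for all $v\in D$. We call $\varphi(x)$ the *level* of $x$.

The main example is $D=\{e_1,\dots,e_d\}$ with $\varphi(x)=|x|:=x_1+\dots+x_d$. Another is the square $D=\{(0,0,1),(1,0,1),(0,1,1),(1,1,1)\}$ with $\varphi(x)=x_3$. The set $D=\{e_1,-e_1\}$ is not graded, because $\varphi(-e_1)=-\varphi(e_1)$. *From now on $D$ is graded.* Each move raises the level by exactly $1$, so no site can be visited twice and the no-return rule is vacuous. Levels of sites that can be reached from a starting site differ from its level by integers.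

**Losing positions.** Define sets of sites by $\mathcal L_0=\{x:\ x+v\in\mathcal C\ \text{for all } v\in D\}$ and
$$\mathcal L_{n+1}=\{x:\ \forall v\in D,\ \ x+v\in\mathcal C\ \text{ or }\ \exists w\in D:\ x+v+w\notin\mathcal C,\ x+v+w\in\mathcal L_n\}.\tag{1}$$
Clearly $\mathcal L_0\subset\mathcal L_1$, and if $\mathcal L_{n-1}\subset\mathcal L_n$ then (1) gives $\mathcal L_n\subset\mathcal L_{n+1}$. Let $\mathcal L=\bigcup_n\mathcal L_n$.

**Lemma 1.** The second player has a winning strategy from $x$ if and only if $x\in\mathcal L$. The first player has a winning strategy from $x$ if and only if some open $x+v$, $v\in D$, lies in $\mathcal L$.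

*Proof.* Suppose $x\in\mathcal L_n$; we show by induction on $n$ that the second player wins. If $n=0$, the first player cannot move. If $n\ge1$, every legal move goes to an open $x+v$, and (1) provides an open reply $x+v+w\in\mathcal L_{n-1}$, from which the second player wins by induction.

Conversely, let $x\notin\mathcal L$. For each $n$ we have $x\notin\mathcal L_{n+1}$, so there is $v_n\in D$ with $x+v_n$ open such that no open $x+v_n+w$ lies in $\mathcal L_n$. Since $D$ is finite, some $v$ equals $v_n$ for infinitely many $n$. Since the $\mathcal L_n$ increase, no open $x+v+w$ lies in $\mathcal L$. So the first player can move to $x+v$, and after any reply the token is again outside $\mathcal L$. Repeating this, the first player is never stuck, so the second player has no winning strategy.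

For the second claim: after the first player moves to an open $x+v$, that player is the second player in the game from $x+v$. So the first player can win from $x$ exactly when the second player can win from some open $x+v$. $\square$

**Two boards by hand.** Take $d=2$, $D=\{e_1,e_2\}$, $\mathcal C=\{e_1,e_2\}$. Then $0\in\mathcal L_0$. From $(-1,-1)$ either move can be answered by moving to $0$, so $(-1,-1)\in\mathcal L_1$. In the same way, from $(-j,-j)$ either move can be answered by moving to $(-j+1,-j+1)$, which is open because its level is even and the closed sites have level $1$. So all the sites $(-j,-j)$, $j\ge0$, are losing: two closed sites produce infinitely many losing positions.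

Now take $d\ge3$ and $\mathcal C=D=\{e_1,\dots,e_d\}$. Then $\mathcal L_0=\{x: x+D\subset D\}=\{0\}$. Suppose $x\in\mathcal L_1\setminus\mathcal L_0$. Some $x+v$ is open, so $x+v+w=0$ for some $w$, and $x$ has level $-2$. Then every $x+e_i$ has level $-1$, hence is open, hence $-x\in e_i+D$ for every $i$. So $-x$ has level $2$ and all $d\ge3$ of its coordinates are at least $1$, which is impossible. Thus $\mathcal L_1=\mathcal L_0$, and by (1) $\mathcal L=\{0\}$. By Lemma 1 the game has a winner only from the $d+1$ sites $0,-e_1,\dots,-e_d$, and from every other site it is a draw. The difference between the boards is that for $d=2$ one reply site, $x+e_1+e_2$, answers all moves at once, and for $d\ge3$ no such site exists.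

**The hypothesis that replaces "no common reply".** We say that **(H)** holds if there are linear functionals $\ell_v:\mathbb R^d\to\mathbb R$, $v\in D$, with
$$\sum_{v\in D}\ell_v=0\qquad\text{and}\qquad \ell_v(v+w)>0\quad\text{for all }v,w\in D.$$
For $D=\{e_1,\dots,e_d\}$ with $d\ge3$ take $\ell_i(x)=d\,x_i-|x|$. Then $\sum_i\ell_i=d|x|-d|x|=0$ and $\ell_i(e_i+e_j)=d(1+\delta_{ij})-2\ge d-2>0$. For $d=2$, (H) fails for every choice, since $\ell_1(e_1+e_2)>0$ and $\ell_2(e_1+e_2)>0$ contradict $\ell_1+\ell_2=0$.

Under (H) put $Q=D\cup(D+D)$ and
$$\gamma=\min_{v,w\in D}\min\{\ell_v(v+w),\ell_v(v)\}.$$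
Then $\gamma>0$, because $\ell_v(v)=\tfrac12\ell_v(v+v)>0$.

**Explanations.** For $x\in\mathcal L$ let $r(x)=\min\{n:x\in\mathcal L_n\}$. For each $v\in D$ choose a site $c_v(x)$ that explains why the move $v$ does not help. If $x+v\in\mathcal C$, put $c_v(x)=x+v$ and call this site a *sink*. Otherwise $r(x)\ge1$, and by (1) we can choose $w\in D$ with $x+v+w$ open and in $\mathcal L_{r(x)-1}$; put $c_v(x)=x+v+w$. In both cases $c_v(x)-x\in Q$, and $\ell_v(c_v(x))\ge\ell_v(x)+\gamma$.

**Proposition 2.** Assume (H). If $\mathcal C$ is finite, then $\mathcal L$ is finite. Hence the game is a draw from all but finitely many starting sites.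

*Proof.* Let $x\in\mathcal L$ and $v\in D$. Apply $c_v$ repeatedly, starting from $x$, until a sink is reached. The value of $r$ strictly decreases as long as no sink is reached, so this ends after $s_v\ge1$ steps at a closed site $z_v$, and $\ell_v(z_v)\ge\ell_v(x)+\gamma s_v$. Sum over $v$ and use $\sum_v\ell_v(x)=0$:
$$\sum_{v\in D}\ell_v(z_v)\ \ge\ \gamma\sum_{v\in D}s_v .\tag{2}$$
In particular $\mathcal C\neq\emptyset$ if $\mathcal L\ne\emptyset$. The left side of (2) is at most $M=\sum_v\max_{z\in\mathcal C}\ell_v(z)$, so $s_v\le M/\gamma$. Since $z_v-x$ is a sum of $s_v$ elements of $Q$, the site $x$ lies within a bounded distance of the finite set $\mathcal C$. So $\mathcal L$ is finite. By Lemma 1 every starting site that is not a draw lies in $\mathcal L\cup(\mathcal L-D)$. $\square$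

If $\mathcal C$ is a single site $z$, then (2) reads $0=\sum_v\ell_v(z)\ge\gamma\sum_v s_v>0$, so there are no losing sites at all.

## 2. Independent closed sites: what changes, and the theorems

Let $p\in(0,1]$, and now close each site independently with probability $p$. The token starts at $0$. What is the probability of a draw? For $d=2$ and $D=\{e_1,e_2\}$ it is known to be $0$ for every $p\in(0,1]$. The following was conjectured in "Notes taken from the first problem session - not guaranteed to be free from errors." (https://users.ox.ac.uk/~stat0411/OPs.pdf): for each $d\ge3$ and $D=\{e_1,\dots,e_d\}$ there is $p_0(d)>0$ such that the probability of a draw is positive for every $p\in(0,p_0)$. The conjecture is true.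

**Theorem 3.** Let $d\ge3$, $D=\{e_1,\dots,e_d\}$, $q=\frac{(d+1)(d+2)}2$, $\Gamma=q^{12d/(d-2)}$. For all $0<p<1/(2\Gamma)$,
$$P(\text{draw})\ \ge\ 1-2(d+1)\Gamma p^2\ \ge\ 1-(d+1)p\ >0 .$$

For $d=3$ this has $q=10$ and $\Gamma=10^{36}$. The stronger statement needs one more notion: a convex set $B$ is *centrally symmetric* if $B=r-B$ for some point $r$ (the center is $r/2$). The segment $\operatorname{conv}(e_1,e_2)$ is, with $r=e_1+e_2$. A triangle is not: $x\mapsto r-x$ would permute its three vertices and, being an involution, fix one of them, say $v$; then $v=r/2$ would be the midpoint of $x$ and $r-x$ for every other point $x$ of the triangle, which is impossible for a vertex.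

**Theorem 4.** Let $D\subset\mathbb Z^d$ be finite, nonempty and graded, $k=|D|$. The following are equivalent:

* (i) $\operatorname{conv}(D)$ is not centrally symmetric;
* (ii) (H) holds;
* (iii) for every finite set of closed sites, only finitely many sites are losing for the player to move.

If they hold, then as $p\to0$
$$P(\text{player to move loses})=p^k+O(p^{k+1}),\qquad P(\text{player to move wins})=k\,p^k+O(p^{k+1}),$$
so $P(\text{draw})=1-(k+1)p^k+O(p^{k+1})$. On the other hand, for any graded $D$ and any $p>1-1/k$, $P(\text{draw})=0$.

Since (H) holds for $D=\{e_1,\dots,e_d\}$ with $d\ge3$, Theorem 4 gives $P(\text{draw})=1-(d+1)p^d+O(p^{d+1})$ in the setting of the conjecture; in particular the draw probability tends to $1$. The number $d+1$ matches the second board of Section 1, where exactly $d+1$ starting sites were decided.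

**Reduction to one event.** By Lemma 1,
$$\{\text{no draw from }0\}=\{0\in\mathcal L\}\cup\bigcup_{v\in D}\{v\notin\mathcal C,\ v\in\mathcal L\},\qquad P(\text{no draw})\le(k+1)P(0\in\mathcal L),\tag{3}$$
by translation invariance. So we need an upper bound for $P(0\in\mathcal L)$ when $p$ is small. (The event is measurable: $0\in\mathcal L_n$ depends on finitely many sites.)

**Where the finite-board argument stops.** With $p>0$ there are almost surely infinitely many closed sites, and the bound $M$ is gone. The first thing to try is a union bound over the $k$ paths in the proof of Proposition 2: if $0\in\mathcal L$, there are paths from $0$ to closed sites $z_v$, satisfying (2). But such a family certifies at most $k$ closed sites, however long the paths are. A fixed family of paths has its end sites closed with probability at least $p^k$, and there are families of arbitrarily large total length, so the sum over families diverges for every $p>0$. A useful certificate must contain a number of closed sites that grows in proportion to its size.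

The second thing to try is the whole explanation: all sites obtained from $0$ by applying the maps $c_v$ repeatedly. It has more sinks, but its size is not bounded by a multiple of their number. Take $D=\{e_1,\dots,e_d\}$ and let the closed sites be all sites of level $2j+1$. A site of level $2i\le2j$ has $r=j-i$ (induct down from level $2j$), so the reply $w=v$ is always allowed. With these replies the non-sinks are the points of $(2\mathbb Z_{\ge0})^d$ of level at most $2j$, of which there are $\binom{j+d}{d}$. The sinks are the points $x+e_i$ with $x\in(2\mathbb Z_{\ge0})^d$, $|x|=2j$; they are distinct (the odd coordinate reveals $i$), and there are $d\binom{j+d-1}{d-1}$ of them. The ratio of the two numbers is $(j+d)/d^2$, which is unbounded.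

So we want something in between: a connected part $T$ of the explanation, containing $0$, whose size is at most a constant times the number of sinks in it.

**The idea.** Think of $k$ charges, all at $0$ at the beginning, charge $v$ moving by $c_v$. If charge $v$ sits at $x_v$, let $\Phi=\sum_v\ell_v(x_v)$. Each round raises $\Phi$ by at least $k\gamma$. When all charges sit at one point, $\Phi=0$. In Proposition 2 the charges end at different sinks and $\Phi$ is large. We now insist that at every sink we reach, *all* charges are present, so that $\Phi=0$ there. To do this, whenever the charges are about to separate for good, we split the family into several complete families and add the missing charges by hand. Adding them costs a bounded amount of $\Phi$ per split, and each split adds one to the final number of sinks. Since the gains must be cancelled by the costs, the number of rounds is at most a constant times the number of sinks.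

What does "separate for good" mean? If we split as soon as the charges sit at different sites, two of the resulting families could end at the same sink, and the families would overcount the closed sites. So we split only when the charges enter parts of the explanation that have no connection in their future. The next section makes this precise.

## 3. The explanation graph and its classes

Sections 3 to 5 assume (H). Suppose $0\in\mathcal L$, and fix choices of the maps $c_v$. Let $G$ be the directed graph obtained from $0$ by repeatedly adding the arrows $x\to c_v(x)$, $v\in D$, out of non-sink vertices. If $x\to y$ is an arrow, $y$ is a *child* of $x$ and $x$ is a *parent* of $y$.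

Non-sinks have even level and lie in $\mathcal L$; sinks have odd level, are closed, and have no out-arrows. So the parity of the level tells us whether a vertex is a sink. Since $r$ strictly decreases along arrows between non-sinks and each vertex has at most $k$ out-arrows, $G$ is finite.

**Rank.** Put $g(x)=\lceil\varphi(x)/2\rceil$. A non-sink of level $2t$ has rank $t$. Its children have level $2t+1$ (sinks) or $2t+2$ (non-sinks), so rank $t+1$. Thus every arrow raises the rank by exactly $1$. Every vertex is reachable from $0$, and $0$ is the only vertex of rank $0$.

**Definition (class).** The *class* of a vertex $x$ of rank $t$ is the set of rank-$t$ vertices connected to $x$, ignoring orientation, inside the subgraph of $G$ induced by the vertices of rank $\ge t$.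

**Example A.** Let $d=3$, $D=\{e_1,e_2,e_3\}$ and
$$\mathcal C=\{2e_1+e_2,\ e_1+2e_2,\ e_1+e_2+e_3,\ 2e_1+e_3,\ e_1+2e_3\}.$$
Put $a=e_1+e_2$ and $b=e_1+e_3$. All successors of $a$ and of $b$ are closed, so $a,b\in\mathcal L_0$. From $0$ the moves $e_1,e_2$ can be answered at $a$ and $e_3$ at $b$, so $0\in\mathcal L_1$ with $c_1(0)=c_2(0)=a$, $c_3(0)=b$. The vertices $a$ and $b$ have the common child $e_1+e_2+e_3$, so they form one class $\{a,b\}$ of rank $1$. The five closed sites have rank $2$, and each is a class by itself.

We need four facts.

**(a)** *A sink $z$ forms the class $\{z\}$; all other classes consist of non-sinks.* The only arrows at $z$ come from rank $g(z)-1$, so $z$ is isolated among the vertices of rank $\ge g(z)$.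

**(b)** *All parents of members of one class of rank $t+1$ lie in one class of rank $t$.* If $y,y'$ are connected in rank $\ge t+1$ and $x\to y$, $x'\to y'$, then $x,x'$ are connected in rank $\ge t$ through $y$ and $y'$. Since every vertex of rank $\ge1$ has a parent, each class of rank $\ge1$ has a unique *parent class*.

**(c)** Let $W$ be a non-sink class of rank $t$ and let $\operatorname{ch}(W)$ be the set of rank-$(t+1)$ classes that contain a child of a member of $W$. Link two distinct classes $W_1,W_2\in\operatorname{ch}(W)$ if some $x\in W$ has a child in $W_1$ and a child in $W_2$. *The link graph on $\operatorname{ch}(W)$ is connected.* Let $W_1$ contain a child of $x\in W$ and $W_2$ a child of $x'\in W$. If $x=x'$, the two classes are equal or linked. Otherwise take a path from $x$ to $x'$ in rank $\ge t$, ignoring orientation, and let $x=p_0,p_1,\dots,p_h=x'$ be its rank-$t$ vertices in order. They all lie in $W$. Each step changes the rank by $1$, so between $p_{i-1}$ and $p_i$ the path runs through a nonempty stretch of vertices of rank $\ge t+1$. The first vertex of the stretch is a child of $p_{i-1}$, the last is a child of $p_i$, and the stretch connects them, so they lie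 in a single class $V_i\in\operatorname{ch}(W)$. Now $W_1$ and $V_1$ both contain children of $p_0$; $V_i$ and $V_{i+1}$ both contain children of $p_i$; and $V_h$ and $W_2$ both contain children of $p_h$. So consecutive members of $W_1,V_1,\dots,V_h,W_2$ are equal or linked.

**(d)** $\{0\}$ is a class, since $0$ is the only vertex of rank $0$.

## 4. Splitting charges: few rounds per sink

Put $Q_0=Q\cup\{0\}$, $S=Q_0-Q_0$, $b=|S|$, $\rho=\max_{s\in S}|s|$ (Euclidean norm), and
$$K=\sum_{v\in D}\max_{a\in Q}\max(0,-\ell_v(a)),\qquad c_1=1+\frac{(k+1)K}{k\gamma}.$$

**Lemma 5.** Assume (H). If $0\in\mathcal L$ and $G$ is an explanation graph as above, then for some $n\ge2$ there is a finite connected graph $T$ such that: its vertices are vertices of $G$; $0\in T$; $T$ has at most $c_1(n-1)$ edges; each edge joins sites differing by an element of $S$; and exactly $n$ vertices of $T$ are sinks of $G$. Moreover, for any prescribed sink $z$ of $G$, $T$ can be chosen to contain $z$.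

*Proof.*

**Step 1: an extra charge that carries no weight.** This step serves only the "moreover" part. Let $D^*=D\cup\{*\}$ and $\ell_*=0$, so that still $\sum_{a\in D^*}\ell_a=0$. Fix a directed path in $G$ from $0$ to $z$ (or to any sink, if none is prescribed). For a non-sink $x$ on this path let $c_*(x)$ be its successor on the path; for other non-sinks let $c_*(x)$ be any child. A *marked class* is a class $W$ with points $x_a\in W$ for $a\in D^*$, repetitions allowed. Its value is $\Phi=\sum_{a\in D^*}\ell_a(x_a)$.

**Step 2: one round.** The aim is to replace a marked non-sink class by marked classes of the next rank. Let $W$ be a non-sink class with marks $x_a$. Put $y_a=c_a(x_a)$ and let $[y_a]\in\operatorname{ch}(W)$ be the class of $y_a$. By (c), the link graph contains a subtree that contains all the classes $[y_a]$. Choose such a subtree $\tau$ with the fewest classes, and let $m$ be the number of its classes. If $m\ge2$, every leaf of $\tau$ is some $[y_a]$, since otherwise it could be deleted. Removing an edge of $\tau$ leaves two components, and each of them contains a leaf of $\tau$. Hence: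
$$\text{each of the two components left by removing an edge of }\tau\text{ contains some }[y_a].\tag{4}$$

For each edge $e=\{W_i,W_j\}$ of $\tau$ fix $x_e\in W$ with a child in $W_i$ and a child in $W_j$. Fix these two children and call them the *endpoints* of $e$; the pair is a *fork*. Now mark each class $W_j$ of $\tau$: for $a\in D^*$,

* if $W_j=[y_a]$, let $x^j_a=y_a$;
* otherwise let $x^j_a$ be the endpoint in $W_j$ of the first edge on the path in $\tau$ from $W_j$ to $[y_a]$.

This gives $m$ marked classes, the *child nodes*, with values $\Phi_1,\dots,\Phi_m$. In words: charge $a$ itself goes to $y_a$, and in every other class of $\tau$ we place a copy of charge $a$ at the fork that leads toward $y_a$.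

**Step 3: the balance.** We compare $\sum_j\Phi_j$ with $\Phi$. Fix $a$ and an edge $e$ of $\tau$. The end of $e$ farther from $[y_a]$ has $e$ as its first edge toward $[y_a]$, and no other class does. So $e$ is used exactly once for $a$; call the endpoint used $z_{e,a}$. Therefore
$$\sum_j\Phi_j=\sum_{a}\ell_a(y_a)+\sum_e\sum_{a}\ell_a(z_{e,a})=\sum_{a}\ell_a(y_a)+\sum_e\sum_{a}\ell_a(z_{e,a}-x_e),$$
where the second equality uses $\sum_a\ell_a(x_e)=0$. Since $z_{e,a}$ is a child of $x_e$, we have $z_{e,a}-x_e\in Q$, so each edge contributes at least $-K$. For $v\in D$ we have $\ell_v(y_v)\ge\ell_v(x_v)+\gamma$, and $\ell_*=0$. As $\tau$ has $m-1$ edges,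
$$\sum_j\Phi_j\ \ge\ \Phi+k\gamma-K(m-1).\tag{5}$$

**Step 4: all rounds together.** The aim is to bound the number of rounds. Start with the class $\{0\}$ (fact (d)) and all marks at $0$. Expand it as in Step 2, and go on expanding all non-sink classes that appear; sink classes are not expanded. Since $G$ is finite and the rank increases, this yields a finite recursion tree. Let $N$ be the number of its internal nodes and $n$ the number of its leaves. Since $0$ is not a sink, $N\ge1$. The leaves are sink classes $\{z'\}$.

*Distinct nodes carry distinct classes.* Suppose two nodes carry the same class. Then they have the same rank. At rank $0$ there is only the root. At higher rank, by (b) their parent nodes carry the same class, hence by induction on the rank are the same node; and the child nodes of one node carry distinct classes. So the two nodes are equal. In particular the $n$ leaves are $n$ distinct sinks.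

At a leaf $\{z'\}$ all marks are at $z'$, so $\Phi=\sum_a\ell_a(z')=0$. At the root $\Phi=0$ too. Sum (5) over all internal nodes: the values at non-root internal nodes cancel, and the remaining values vanish. The sum of $m$ over internal nodes counts all non-root nodes, so it is $N+n-1$, and the sum of $m-1$ is $n-1$. Hence
$$0\ \ge\ k\gamma N-K(n-1),\qquad\text{so}\qquad N\le\frac{K}{k\gamma}(n-1).\tag{6}$$
Since $N\ge1$, this forces $n\ge2$.

**Step 5: the graph $T$.** The vertices of $T$ are all marked points of all nodes. Its edges are the pairs $x_ay_a$ $(a\in D^*)$ at internal nodes, at most $(k+1)N$ in number, and for each fork one edge joining its two endpoints, $n-1$ in total. (The point $y_a$ is a mark of the child node $[y_a]$; that fork endpoints are marks is shown in Step 6.) By (6) there are at most $(k+1)N+(n-1)\le c_1(n-1)$ edges. Their displacements lie in $\pm Q$ or in $Q-Q$, hence in $S$. The root gives $0\in T$. A marked point that is a sink lies in a sink class, hence at a leaf, and each leaf contributes its one sink; so exactly $n$ vertices of $T$ are sinks. Finally, $x_*=0$ at the root, and in the child node $[y_*]$ the mark of $*$ is $y_*=c_*(x_*)$, the next vertex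 of the path fixed in Step 1. Following these child nodes, the marks of $*$ trace the path to its end, so $z\in T$.

**Step 6: $T$ is connected.** We show, from the leaves up, that the part of $T$ generated by a node and its descendants is connected and contains all marks of that node. For a leaf this part is a single point. Consider an internal node with child classes $W_1,\dots,W_m$; the parts of the child nodes are connected by induction. Let $e=\{W_i,W_j\}$ be an edge of $\tau$. By (4) some $[y_a]$ lies in the component of $W_i$ after $e$ is removed. For this $a$, the path from $W_j$ to $[y_a]$ starts with $e$, so $x^j_a$ is the endpoint of $e$ in $W_j$. By symmetry the endpoint in $W_i$ is also a mark. So the fork edges join the parts of the child nodes along the tree $\tau$, and the union is connected. Each mark $x_a$ of the node is joined to $y_a$, which is a mark of the child node $[y_a]$. $\square$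

**Example A, continued.** Here $\ell_i=3x_i-|x|$, $\gamma=1$, and we ignore the charge $*$. At the root, charges $1,2$ go to $a$ and charge $3$ goes to $b$. These lie in one class, so $m=1$, and the child node has $\Phi=\ell_1(a)+\ell_2(a)+\ell_3(b)=3=k\gamma$. In the next round $y_1=2e_1+e_2$, $y_2=e_1+2e_2$, $y_3=e_1+2e_3$ are three different sink classes. The first two are children of $a$ only, and the third of $b$ only. So $\tau$ must use the common child $s=e_1+e_2+e_3$ or pass through it, and a smallest choice is the path $y_1 - y_2 - s - y_3$ with forks at $a$, $a$, $b$ and $m=4$. We have $\sum_i\ell_i(y_i)=3+3+3=9$. Each of the three edges contributes $-1$ for each of the three charges, since each displacement $z_{e,i}-x_e$ is some $e_l$ with $l\ne i$: for charge $1$ they are $e_2,e_3,e_3$, for charge $2$ they are $e_1,e_3,e_3$, and for charge $3$ they are $e_1,e_2,e_2$. The total is $9-9=0$, as it must be, since all four child nodes are sinks. So $N=2$, $n=4$, and the fifth sink $2e_1+e_3$ of $G$ is not used.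

## 5. Counting walks, and the conjecture

**Step 1: from $T$ to a walk.** The aim is a certificate that is easy to count. Put $\Gamma_D=b^{2c_1}$. Let $T$ be as in Lemma 5, with $n$ sinks. A spanning tree of $T$ has at most $\lfloor c_1(n-1)\rfloor$ edges. Going around it from $0$, traversing each edge twice, gives a walk with steps in $S$ (note $S=-S$) that visits exactly the vertices of $T$ and has length at most $2\lfloor c_1(n-1)\rfloor\le\lfloor2c_1(n-1)\rfloor$. Since $0\in S$, we can pad it with zero steps to length exactly $\lfloor2c_1(n-1)\rfloor$. The sinks in $T$ are precisely the odd-level sites visited. So $T$ implies the event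

$$\mathcal E_n:\ \text{some walk from }0\text{ of length }\lfloor2c_1(n-1)\rfloor\text{ with steps in }S\text{ visits exactly }n\text{ odd-level sites, all closed.}$$

**Step 2: the probability.** There are at most $\Gamma_D^{\,n-1}$ such walks, and a given walk with exactly $n$ distinct odd-level sites has them all closed with probability $p^n$. Hence
$$P(\mathcal E_n)\le\Gamma_D^{\,n-1}p^n.\tag{7}$$
By Lemma 5, $\{0\in\mathcal L\}\subset\bigcup_{n\ge2}\mathcal E_n$. If $\Gamma_Dp\le\frac12$, summing the geometric series gives
$$P(0\in\mathcal L)\le\sum_{n\ge2}\Gamma_D^{\,n-1}p^n=\frac{\Gamma_Dp^2}{1-\Gamma_Dp}\le2\Gamma_Dp^2.\tag{8}$$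

**Step 3: the constants for $D=\{e_1,\dots,e_d\}$, proof of Theorem 3.** Here $k=d$ and $\ell_i=d\,x_i-|x|$.

* $\ell_i(e_i+e_j)\ge d-2$, with equality for $j\ne i$, and $\ell_i(e_i)=d-1$. So $\gamma=d-2$.
* $-\ell_i(a)=|a|-d\,a_i\le2$ on $Q$, with equality at $a=e_j+e_l$ for $j,l\ne i$. So $K=2d$.
* $c_1=1+\frac{(d+1)\,2d}{d(d-2)}=\frac{(d-2)+(2d+2)}{d-2}=\frac{3d}{d-2}$.
* $|Q_0|=1+d+\frac{d(d+1)}2=\frac{(d+1)(d+2)}2=q$, so $b\le q^2$ and $\Gamma_D\le q^{4c_1}=q^{12d/(d-2)}=\Gamma$.

Let $0<p<1/(2\Gamma)$. Then $\Gamma_Dp\le\Gamma p<\frac12$, and (3), (8) give
$$P(\text{no draw})\le2(d+1)\Gamma p^2\le(d+1)p .$$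
Since $2\Gamma>d+1$, we have $(d+1)p<1$. This proves Theorem 3, and with it the conjecture, with $p_0=1/(2\Gamma)$. $\blacksquare$

## 6. Which direction sets satisfy (H): central symmetry

We prove (i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(i) of Theorem 4. Let $B=\operatorname{conv}(D)$; it lies in $\{\varphi=1\}$.

**(i)$\Rightarrow$(ii): no common reply, so a separating functional.** First, if $\bigcap_{v\in D}(v+B)$ contains a point $r$, then $B$ is centrally symmetric: $r-v\in B$ for all $v$ means $r-D\subset B$, so $r-B\subset B$ by convexity, and applying $x\mapsto r-x$ gives $B\subset r-B$. So under (i) this intersection is empty. In other words, the compact convex set $\prod_{v\in D}(v+B)\subset(\mathbb R^d)^D$ is disjoint from the diagonal subspace $\{(r,\dots,r)\}$.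

Recall that a compact convex set and a closed convex set that are disjoint can be strictly separated by a linear functional. A linear functional on $(\mathbb R^d)^D$ has the form $(u_v)\mapsto\sum_v\ell^0_v(u_v)$. So there are linear $\ell_v^0$ and a real $\varepsilon$ with $\sum_v\ell^0_v(u_v)\ge\varepsilon$ on the product and $\sum_v\ell^0_v(r)<\varepsilon$ for all $r\in\mathbb R^d$. Taking $r=0$ gives $\varepsilon>0$. A linear functional on $\mathbb R^d$ that is bounded above is zero, so $\sum_v\ell_v^0=0$.

It remains to make each functional positive on its own factor. Let $m_v=\min_{v+B}\ell_v^0$. The minimum over a product of a sum of functions of separate coordinates is the sum of minima, so $\sum_vm_v\ge\varepsilon$. Put $\varepsilon'=\frac1k\sum_vm_v>0$ and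
$$\ell_v=\ell^0_v-\tfrac12(m_v-\varepsilon')\varphi .$$
On $v+B$ we have $\varphi=2$, so $\ell_v\ge m_v-(m_v-\varepsilon')=\varepsilon'>0$ there; in particular $\ell_v(v+w)>0$ for $w\in D$. And $\sum_v\ell_v=-\frac12\big(\sum_vm_v-k\varepsilon'\big)\varphi=0$. So (H) holds.

**(ii)$\Rightarrow$(iii).** This is Proposition 2. (Lemma 5 gives an explicit distance: it is deterministic, so with $x\in\mathcal L$ as origin it yields $T\ni x$ with $n$ closed sites, $2\le n\le|\mathcal C|$, and at most $c_1(n-1)$ edges of length at most $\rho$. Hence $x$ is within distance $\rho c_1(|\mathcal C|-1)$ of $\mathcal C$.)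

**(iii)$\Rightarrow$(i), by contraposition: a finite set that keeps reproducing itself.** Let $B=r-B$. We build a finite $\mathcal C$ for which $\mathcal L$ is infinite. The model is the first board of Section 1.

If $v$ is a vertex of the polytope $B$, so is $r-v$. Vertices of $\operatorname{conv}(D)$ belong to $D$, so $v,r-v\in D$. Hence $r\in\mathbb Z^d$ and $\varphi(r)=2$. Let $U=r-D$. Then $U\subset B\cap\mathbb Z^d$, and $\varphi(u)=1$ for $u\in U$.

*Each $u\in U$ is a rational convex combination of points of $D$.* Among all representations of $u$ as a convex combination of points of $D$ with positive coefficients, take one that uses the fewest points. By the argument in Carathéodory's theorem these points are affinely independent. So the coefficients $\lambda_w$ are the unique solution of the linear system $\sum_w\lambda_ww=u$, $\sum_w\lambda_w=1$, which has integer data, and the unique solution of such a system is rational.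

Taking a common denominator $q_u\ge1$ and listing points with multiplicity, we get $w^u_0,\dots,w^u_{q_u-1}\in D$ with $\sum_{i<q_u}(w^u_i-u)=0$. For $s\in\prod_{u\in U}\mathbb Z/q_u$, with representatives $0\le s_u<q_u$, put
$$f(s)=\sum_{u\in U}\ \sum_{i<s_u}(w^u_i-u),$$
and let $A$ be the finite set of all values $f(s)$. It contains $f(0)=0$, and all its points have level $0$. Let $\mathbf 1_u$ be the element with $1$ in coordinate $u$ and $0$ elsewhere. Then $f(s)+w^u_{s_u}-u=f(s+\mathbf 1_u)$. If $s_u<q_u-1$ this is the definition. If $s_u=q_u-1$, the left side contains the complete sum over $i<q_u$, which is $0$, and this is the contribution of the new representative $0$. Hence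
$$\forall y\in A,\ \forall u\in U\ \ \exists w\in D:\quad y+w-u\in A.\tag{9}$$

Let the closed sites be exactly the finite set $A+D$, which has level $1$. Then $A\subset\mathcal L_0$. We claim $A-jr\subset\mathcal L$ for all $j\ge0$, by induction on $j$; the case $j=0$ is done. Let $j\ge1$, $x=y-jr$ with $y\in A$, and $v\in D$. Put $u=r-v\in U$ and take $w$ from (9). Then
$$x+v+w=y-jr+(r-u)+w=(y+w-u)-(j-1)r\ \in\ A-(j-1)r\ \subset\ \mathcal L .$$
This site has level $-2(j-1)\le0$, so it is open. As $D$ is finite and the $\mathcal L_n$ increase, there is one $n$ such that the sites chosen for all $v\in D$ lie in $\mathcal L_n$. So $x\in\mathcal L_{n+1}$. The sets $A-jr$ have different levels $-2j$, so $\mathcal L$ is infinite and (iii) fails. $\square$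

**Example B.** Let $D=\{(0,1),(1,1),(3,1)\}\subset\mathbb Z^2$ with $\varphi(x)=x_2$. Here $B$ is a segment, $r=(3,2)$, and $U=\{(3,1),(2,1),(0,1)\}$. The point $u=(2,1)$ is not in $D$, but $u=\frac12(1,1)+\frac12(3,1)$, so $q_u=2$, with $w^u_0=(1,1)$ and $w^u_1=(3,1)$. The other two points of $U$ are in $D$ and have $q_u=1$. So $A=\{(0,0),(-1,0)\}$, and $\mathcal C=A+D$ consists of the sites $(i,1)$, $-1\le i\le3$. From $-r=(-3,-2)$, the moves $(0,1),(1,1),(3,1)$ are answered by $(3,1),(1,1),(0,1)$, and the token arrives at $(0,0),(-1,0),(0,0)$, all in $A$.

## 7. The exact first-order term

Assume (H), and keep the notation of Sections 3 to 5. The bound (8) is of order $p^2$. The true order is $p^k$: most likely, $0$ is losing because all of $D$ is closed.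

**Step 1: upper bound for losing.** Let $R=\rho c_1(k-1)$ and $B_R=\{x\in\mathbb Z^d:|x|_2\le R\}$. The aim is the inclusion
$$\{0\in\mathcal L\}\ \subset\ \bigcup_{n\ge k+1}\mathcal E_n\ \cup\ \{|\mathcal C\cap B_R|\ge k+1\}\ \cup\ \{D\subset\mathcal C\}.\tag{10}$$
Let $0\in\mathcal L$, and let $G$ be an explanation graph.

*Case 1: $G$ has a sink $z\notin B_R$.* By Lemma 5 choose $T\ni z$, with $n$ sinks. If $n\le k$, then $T$ is connected, contains $0$ and has at most $c_1(k-1)$ edges of length at most $\rho$, so it lies in $B_R$, a contradiction. So $n\ge k+1$ and $\mathcal E_n$ occurs.

*Case 2: all sinks of $G$ lie in $B_R$.* If $|\mathcal C\cap B_R|\ge k+1$ we are done. So assume that $|\mathcal C\cap B_R|\le k$; then $G$ has at most $k$ sinks. We show that $r(0)=0$.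

Take a non-sink vertex $x$ of $G$ with $r(x)$ minimal. If $r(x)\ge1$, then $x\notin\mathcal L_0$, some $x+v$ is open, and $c_v(x)$ is a non-sink with smaller $r$, a contradiction. So $r(x)=0$, and all of $x+D$ is closed. These are $k$ sinks of $G$, so $x+D$ is the set of *all* sinks of $G$. If $x'$ is another non-sink vertex with $r(x')=0$, then $x'+D=x+D$, and comparing the sums of the elements gives $x'=x$. So $x$ is the only non-sink vertex with $r=0$.

Suppose some non-sink vertex of $G$ has $r\ge1$, and let $y$ be one with $r(y)$ minimal among those. Each child $c_v(y)$ is a sink or a non-sink with smaller $r$; in the latter case its $r$ is $0$, and it equals $x$. Since $r(y)\ge1$, some $y+v$ is open, and its child is $x$. So $x-y\in D+D$ and $\varphi(y)=\varphi(x)-2$. A sink that is a child of $y$ would have level $\varphi(y)+1=\varphi(x)-1$, but all sinks have level $\varphi(x)+1$. So no child of $y$ is a sink, and $c_v(y)=x$ for every $v\in D$. This means that for every $v\in D$ there is $w\in D$ with $x-y=v+w$. Hence $\ell_v(x-y)>0$ for every $v$, which contradicts $\sum_v\ell_v(x-y)=0$.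

So all non-sink vertices have $r=0$. In particular $r(0)=0$, that is, $D\subset\mathcal C$. This proves (10).

For $\Gamma_Dp\le\frac12$, (7) gives $\sum_{n\ge k+1}P(\mathcal E_n)\le2\Gamma_D^{\,k}p^{k+1}$. A union bound over $(k+1)$-subsets gives $P(|\mathcal C\cap B_R|\ge k+1)\le|B_R|^{k+1}p^{k+1}$. So (10) yields
$$P(0\in\mathcal L)\le p^k+O(p^{k+1}).\tag{11}$$

**Step 2: upper bound for winning.** By Lemma 1 the player to move wins exactly on $\bigcup_{v\in D}\{v\notin\mathcal C,\ v\in\mathcal L\}$. By translation invariance and (11) this has probability at most $kp^k+O(p^{k+1})$.

**Step 3: lower bounds.** If $D\subset\mathcal C$, the player to move loses; this has probability $p^k$. For $v\in D$ let $F_v$ be the event that $v$ is open and $v+D\subset\mathcal C$. On $F_v$ the player to move wins by moving to $v$. By levels $v\notin v+D$, so $P(F_v)=(1-p)p^k$. For $v\ne v'$ the sets $v+D$ and $v'+D$ are distinct translates of one finite set, hence distinct (compare sums again), and their union has at least $k+1$ elements. So $P(F_v\cap F_{v'})\le p^{k+1}$, and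
$$P(\text{player to move wins})\ \ge\ k(1-p)p^k-\tbinom k2p^{k+1}=kp^k-O(p^{k+1}).$$

Steps 1 to 3 give both expansions. Winning and losing for the player to move are disjoint events, and the draw is the complement of their union, so $P(\text{draw})=1-(k+1)p^k+O(p^{k+1})$.

**Where the $O(p^{k+1})$ starts.** For $D=\{e_1,e_2,e_3\}$ let $e_3$, $2e_1+e_2$, $e_1+2e_2$, $e_1+e_2+e_3$ be closed and all other sites open. Then $e_1+e_2\in\mathcal L_0$; the moves $e_1$ and $e_2$ from $0$ are both answered at $e_1+e_2$, and the move $e_3$ is not available. So $0\in\mathcal L_1$ with $4=k+1$ closed sites, none of the moves $e_1,e_2$ being blocked.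

## 8. No draws when most sites are closed

It remains to prove the last claim of Theorem 4. Let $D$ be any graded set and $p>1-1/k$. Consider open paths of length $n$ from $0$: sequences of $n$ steps in $D$ whose sites after $0$ are all open. The $n$ sites of such a sequence have different levels, so they are distinct, and the expected number of open paths of length $n$ is $(k(1-p))^n$. If there is no open path of length $n$, every play from $0$ lasts fewer than $n$ moves, and by backward induction one of the players has a winning strategy. Hence $P(\text{draw})\le(k(1-p))^n$ for every $n$, and $k(1-p)<1$, so $P(\text{draw})=0$. This completes the proof of Theorem 4. $\blacksquare$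

**Remark.** Condition (i) is sufficient for draws at small $p$. It fails for $D=\{e_1,e_2\}$, where $\operatorname{conv}(D)$ is a segment and there are never draws. Theorem 4 classifies exactly which graded $D$ have the property (iii) that drives the proof. It does not claim that draws are impossible for every graded $D$ with centrally symmetric $\operatorname{conv}(D)$.
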